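# Cyclic difference sets with at least as many multipliers as elements

## One free orbit: a guess and five small tests

Take a subset $D$ of the cyclic group $\mathbb Z_v$ whose differences cover every nonzero element equally often. Some units $t$ of $\mathbb Z_v$ may have the property that multiplying $D$ by $t$ merely translates it. These units form a group $M$. Suppose this symmetry group is as large as $D$ itself, $|M|=|D|$. What can $D$ be?

The answer one would first guess is this. After a translation, $M$ should map $D$ to itself, and since $M$ is as large as $D$, it should move one point of $D$ freely over all of $D$. Then $D=dM$ is a copy of a subgroup of $\mathbb Z_v^*$. Differences of such a set should be evenly spread only when all nonzero residues look alike, so $v$ should be prime. The thesis *Difference Sets: Their Multipliers and Existence* states as a research problem: characterize the cyclic difference sets with $|M|=k$, and it conjectures that $v$ is then prime.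

Let us fix the words and test the guess.

**Definition.** A subset $D\subseteq\mathbb Z_v$ of size $k$ is a *$(v,k,\lambda)$-difference set* if among the differences $d_1-d_2$ with $d_1\ne d_2$ in $D$, each nonzero element of $\mathbb Z_v$ occurs exactly $\lambda$ times. Throughout, $D$ is *nontrivial*: $2\le k\le v-2$.

**Definition.** An integer $t$ prime to $v$ is a *multiplier* of $D$ if $tD=D+g$ for some $g\in\mathbb Z_v$. The multipliers modulo $v$ form the *multiplier group* $M\le\mathbb Z_v^*$.

It is a group: if $tD=D+g$ and $sD=D+h$, then $stD=sD+sg=D+h+sg$, and a finite nonempty set of units closed under products is a subgroup. Replacing $D$ by $D+h$ does not change $M$, because $t(D+h)=D+g+th=(D+h)+(g+th-h)$.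

One tool for the tests: list the gaps between cyclically consecutive elements of $D$. Translates of $D$ have the same cyclic gap list, and $-D$ has the reversed list. So if the list differs from its reversal as a cyclic list, then $-1\notin M$.

*Squares modulo $p$.* Let $p>3$ be a prime, $p\equiv3\pmod 4$, and let $Q$ be the set of nonzero squares. The number $N(g)$ of representations of $g\neq 0$ as a difference from $Q$ satisfies $N(sg)=N(g)$ for $s\in Q$, and $N(-g)=N(g)$. Since $-1\notin Q$, $N$ is constant on nonzero elements, so $Q$ is a difference set, and $Q\subseteq M$. For $p=7$: $D=\{1,2,4\}$ has gap list $1,2,4$; the reversal, started at $1$, is $1,4,2$. So $-1\notin M$, and $M=\{1,2,4\}$ has size $3=k$. For $p=11$: $D=\{1,3,4,5,9\}$ has gap list $2,1,1,4,3$, that is $1,1,4,3,2$ cyclically; the reversal is $1,1,2,3,4$. So again $-1\notin M$, $M=Q$ and $|M|=5=k$. The guess passes.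

*$v=13$.* $D=\{0,1,3,9\}$ has differences $\pm1,\pm3,\pm9,\pm2,\pm8,\pm6$, each nonzero residue once. It satisfies $3D=D$, so $M\supseteq\{1,3,9\}$. A larger subgroup of the cyclic group $\mathbb Z_{13}^*$ containing $\{1,3,9\}$ has even order and contains $-1$. The gap list $1,2,6,4$ has reversal $1,4,6,2$. So $|M|=3<4=k$.

*$v=15$.* $D=\{0,1,2,4,5,8,10\}$ satisfies $2D=D$. Each of the differences $1,3,5$ occurs $3$ times: $1$ from $(1,0),(2,1),(5,4)$; $3$ from $(4,1),(5,2),(8,5)$; $5$ from $(5,0),(10,5),(0,10)$. Multiplication by $2$ and by $-1$ carries $1,3,5$ to all nonzero residues, so $D$ is a $(15,7,3)$-difference set. Here $M\supseteq\{1,2,4,8\}$, and $\mathbb Z_{15}^*=\{\pm1\}\times\{1,2,4,8\}$. The gap list is $1,1,2,1,3,2,5$. The pattern $1,1$ occurs once and is followed by $2$; in the reversal it is followed by $5$. So $|M|=4<7$.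

*$v=21$.* $D=\{3,6,7,12,14\}$. The differences of larger minus smaller are $3,4,9,11,1,6,8,5,7,2$, and with their negatives these are all $20$ nonzero residues. So $D$ is a $(21,5,1)$-difference set. Now $2D=\{6,12,14,3,7\}=D$, so $M\supseteq\langle2\rangle=\{1,2,4,8,16,11\}$. This has index $2$ in $\mathbb Z_{21}^*$ and does not contain $-1$; the gap list $3,1,5,2,10$ has reversal $3,10,2,5,1$, so $-1\notin M$ and $|M|=6$. The group is *larger* than the set, and $v$ is composite.

So the reasoning "$M$ is as large as $D$, hence $D$ is a free orbit" is false as it stands. Under the action of $M$, this $D$ splits into the orbits $\{3,6,12\}$ and $\{7,14\}$, of sizes $3$ and $2$. The guess must be amended, but only by this one set.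

## The theorem

**Theorem.** Let $D\subseteq\mathbb Z_v$ be a $(v,k,\lambda)$-difference set, $2\le k\le v-2$, with multiplier group $M$, and suppose $|M|\ge k$. Then one of the following holds.

* **(A)** $|M|=k$, $v=p$ is prime, and $D$ is a translate of a coset $aM$ of the subgroup $M\le\mathbb Z_p^*$, so $M$ is the group of $e$-th powers with $e=(p-1)/k$. Moreover $k$ is odd.
* **(B)** $v=21$, $k=5$, $|M|=6$, and $D$ is a translate of $\{3,6,7,12,14\}$ or of its negative.

Conversely, if $p$ is prime, $H\le\mathbb Z_p^*$ and $D=aH+h$ is a nontrivial difference set in $\mathbb Z_p$, then $M=H$, so $|M|=k$.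

In particular, $|M|=k$ implies that $v$ is prime: the conjecture is true. The sets with $|M|=k$ are exactly the translates of cosets of power-residue difference sets in $\mathbb Z_p$. The theorem also contains the known bound $|M|\le k$ with its exception in $\mathbb Z_{21}$; we do not use that bound.

Case (A) contains more than the squares. In $\mathbb Z_{37}$ the fourth powers are $H=\{1,7,9,10,12,16,26,33,34\}$, the powers of $16$. The differences $h-1$ with $1\ne h\in H$ are $6,8,9,11,15,25,32,33$. Of these, $9,33$ lie in $H$; $15,32$ in $2H$ (as $2\cdot26=52\equiv 15$ and $2\cdot16=32$); $11,25$ in $4H$ ($4\cdot12=48\equiv 11$, $4\cdot34=136\equiv 25$); and $8,6$ in $8H$ ($8\cdot1$, $8\cdot10=80\equiv 6$). The cosets $H,2H,4H,8H$ are distinct: $2$ and $4$ are not in $H$, and neither is $8$, while $H$ has index $4$, so $2H$ has order exactly $4$ in the quotient. All differences from $H$ are $h'(h-1)$ with $h,h'\in H$ and $h\neq1$, so each nonzero element occurs exactly $2$ times: $H$ is a $(37,9,2)$-difference set.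

## Parameters and characters

Put $n=k-\lambda$. Counting ordered pairs of distinct elements of $D$ gives
$$\lambda(v-1)=k(k-1),\qquad\text{hence}\qquad k^2=k+\lambda(v-1)=n+\lambda v. \tag{1}$$
Since $k\ge2$, $\lambda>0$. Since $k-1<v-1$, $\lambda<k$. If $n=1$, then $\lambda=k-1$ and (1) gives $k=v-1$, which is excluded; so
$$n\ge2,\qquad \sqrt n<\sqrt k<k. \tag{2}$$

For a character $\chi$ of $\mathbb Z_v$ write $\chi(D)=\sum_{d\in D}\chi(d)$. If $\chi$ is nontrivial, then $\sum_{g\ne0}\chi(g)=-1$, so
$$|\chi(D)|^2=\sum_{d,d'\in D}\chi(d-d')=k+\lambda\sum_{g\ne0}\chi(g)=k-\lambda=n. \tag{3}$$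
For $\{1,2,4\}\subset\mathbb Z_7$ this says that $\zeta+\zeta^2+\zeta^4$ has absolute value $\sqrt2$ for every $\zeta\neq 1$ with $\zeta^7=1$.

Finally, $D$ lies in no proper subgroup, because its differences cover $\mathbb Z_v$. And $D+g=D$ only for $g=0$: if $g\ne0$ and $D+g=D$, then $g$ is a difference $k$ times, so $\lambda=k$, which is false.

## A common fixed point for all multipliers

The guess began with "after a translation, $M$ maps $D$ to itself". The natural attempt is to translate so that the elements of $D$ sum to $0$. If $tD=D+g$, comparing sums gives $0=0+kg$. When $\gcd(k,v)=1$ such a translation exists and $g=0$ follows. When $\gcd(k,v)>1$, the translation may not exist, and even if it does, $kg=0$ does not give $g=0$. We assume no coprimality, so another argument is needed.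

**Lemma 1.** Some translate of $D$ is fixed by every $t\in M$.

This is a case of a theorem of McFarland and Rice, Proc. AMS 68 (1978). Here is a complete proof.

**Step 1: turn the claim into a fixed-point problem.** Since $D+g=D$ only for $g=0$, for $t\in M$ there is a unique $g_t$ with $tD=D+g_t$. So $\gamma_t(x)=tx-g_t$ is the unique affine map with linear part $t$ that maps $D$ to itself. The map $\gamma_s\gamma_t$ preserves $D$ and has linear part $st$, so $\gamma_s\gamma_t=\gamma_{st}$. Thus $\Gamma=\{\gamma_t:t\in M\}\cong M$ is an abelian group. If $z$ is fixed by all of $\Gamma$, then $\gamma_t(x)=z+t(x-z)$, so $t(D-z)=\gamma_t(D)-z=D-z$ for all $t\in M$. It remains to find $z$.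

**Step 2: reduce to prime powers.** For each prime power $p^a\| v$ (that is, $p^a\mid v$ and $p^{a+1}\nmid v$), $\Gamma$ induces an abelian group $P$ of affine permutations of $\mathbb Z_{p^a}$. By the Chinese remainder theorem, common fixed points modulo all these $p^a$ combine to a common fixed point in $\mathbb Z_v$. So fix $p^a\|v$ and put
$$A(x)=\#\{d\in D:d\equiv x\bmod p^a\},\qquad x\in\mathbb Z_{p^a}.$$
Since $\Gamma$ permutes $D$, $A(\gamma(x))=A(x)$ for $\gamma\in P$. A nontrivial character $\chi$ of $\mathbb Z_{p^a}$ lifts to a nontrivial character of $\mathbb Z_v$, so by (3)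
$$\Big|\sum_xA(x)\chi(x)\Big|^2=n\ne0. \tag{4}$$

**Step 3: $P$ contains no nontrivial translation.** If $A(x+c)=A(x)$ for all $x$, with $c\ne0$, choose $\chi$ with $\chi(c)\ne1$. Then $\sum A(x)\chi(x)=\sum A(x+c)\chi(x+c)=\chi(c)\sum A(x)\chi(x)$, so the sum is $0$, against (4). Hence $P$ is isomorphic to its group $L$ of linear parts.

**Step 4: settle the case that some linear part is $\not\equiv1\pmod p$.** Let $\gamma(x)=tx-g$ be in $P$ with $t\not\equiv1\pmod p$. Then $t-1$ is a unit modulo $p^a$, so $\gamma$ has exactly one fixed point $z$. For $\delta\in P$ we have $\gamma\delta(z)=\delta\gamma(z)=\delta(z)$, so $\delta(z)$ is fixed by $\gamma$, and $\delta(z)=z$. So $P$ fixes $z$.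

From now on all linear parts are $\equiv1\pmod p$.

**Step 5: all constant terms are divisible by $p$.** A map $x\mapsto tx-g$ in $P$ acts on $\mathbb Z_p$ as the translation $x\mapsto x-g$, and this preserves the function counting the elements of $D$ in each class modulo $p$. The argument of Step 3, with characters of $\mathbb Z_p$, shows that the translation is trivial: $p\mid g$.

**Step 6: settle the case that $L$ is cyclic.** (This is automatic for $p$ odd, since then $\mathbb Z_{p^a}^*$ is cyclic.) Let $P=\langle\gamma\rangle$ with $\gamma(x)=tx-g$, $t>1$ an integer. A fixed point of $\gamma$ is fixed by $P$, so we must solve $(t-1)x\equiv g\pmod{p^a}$. If $t\equiv1\pmod{p^a}$, then $P$ is trivial by Step 3, and any point will do. Let $t\not\equiv1\pmod{p^a}$.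

Suppose first that $p$ is odd, or that $p=2$ and $t\equiv1\pmod 4$. Let $v_p$ denote the exponent of $p$ in an integer and put $\beta=v_p(t-1)$, so $1\le\beta<a$. We use the textbook fact
$$v_p\big(t^{p^i}-1\big)=\beta+i\qquad(i\ge0). \tag{5}$$
It is enough to check that raising to the $p$-th power increases the exponent by one. For $p=2$, $t^2-1=(t-1)(t+1)$ and $t+1\equiv2\pmod4$; also $t^2\equiv1\pmod 4$, so we may iterate. For $p$ odd, write $t=1+p^\beta w$ with $p\nmid w$. Then $t^p-1=p^{\beta+1}w+\sum_{i=2}^{p-1}\binom pi p^{i\beta}w^i+p^{p\beta}w^p$. The middle terms are divisible by $p^{2\beta+1}$, the last by $p^{3\beta}$, and both exponents are at least $\beta+2$.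

The order of $t$ modulo $p^a$ is a power of $p$, because $t$ lies in the group of residues $\equiv1\pmod p$, of order $p^{a-1}$. By (5) the order is $N=p^{a-\beta}$, and $v_p\big((t^N-1)/(t-1)\big)=a-\beta$. Now
$$\gamma^N(x)=t^Nx-g(1+t+\dots+t^{N-1})=x-g\,\frac{t^N-1}{t-1}$$
is a translation, hence trivial by Step 3. So $p^a$ divides $g\,(t^N-1)/(t-1)$, and $p^\beta\mid g$. As $t-1$ is $p^\beta$ times a unit modulo $p^a$, the congruence $(t-1)x\equiv g$ is solvable.

If $p=2$ and $t\equiv3\pmod4$, then $t-1$ is $2$ times an odd number and $g$ is even by Step 5, so $(t-1)x\equiv g$ is again solvable.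

**Step 7: settle the case that $L$ is not cyclic.** Formal properties of $P$ no longer suffice. On $\mathbb Z_8$, the maps $x,\ -x,\ 5x+4,\ 3x+4$ form an abelian group with no nontrivial translation and even constant terms. But $-x$ fixes only $0$ and $4$, which $5x+4$ interchanges: there is no common fixed point. We must use $D$ again.

Now $p=2$ and $a\ge3$. Since $\mathbb Z_{2^a}^*=\{\pm1\}\times\langle5\rangle$ has exactly four elements with square $1$, and a noncyclic abelian $2$-group has at least four, $L$ contains all of them, in particular $-1$. Let $\gamma_1(x)=-x-g$ be in $P$. As $g$ is even, $2x\equiv-g\pmod{2^a}$ has exactly two solutions $z$ and $z+2^{a-1}$. As $P$ is abelian, it permutes these two fixed points of $\gamma_1$. Suppose $P$ does not fix $z$; then some $\gamma_2\in P$ swaps them. In the coordinate $y=x-z$, $\gamma_1(y)=-y$ and $\gamma_2(y)=t_2y+2^{a-1}$. Put $B(y)=A(y+z)$, let $\chi(y)=\zeta^y$ with $\zeta=e^{2\pi i/2^a}$, and let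
$$S=\sum_{y}B(y)\chi(y).$$
By (4), $|S|^2=n$. Invariance under $\gamma_1$ gives $B(-y)=B(y)$, so $\bar S=S$ and $S^2=n$. Let $\sigma$ be the automorphism of $\mathbb Q(\zeta)$ with $\sigma(\zeta)=\zeta^{t_2}$. Invariance under $\gamma_2$ gives
$$S=\sum_yB(\gamma_2(y))\chi(\gamma_2(y))=\chi(2^{a-1})\sum_yB(y)\chi(t_2y)=-\sigma(S).$$
Since $v$ is even, $\mathbb Z_v$ has a character $\chi_2$ of order $2$. Its values are $\pm1$, so $\chi_2(D)$ is an integer, and by (3) $n=\chi_2(D)^2$ is a perfect square. Hence $S=\pm\sqrt n$ is rational and $\sigma(S)=S$. So $S=-S$, $S=0$, contradicting $n\ge 2$. Therefore $P$ fixes $z$. $\square$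

## Negation does not fix $D$

**Lemma 2.** $-D\ne D$.

*Proof.* Suppose $-D=D$. The idea is to read off $\lambda$ modulo $2$. For $g\ne0$, the map $(x,y)\mapsto(-y,-x)$ is an involution on $\{(x,y)\in D^2:x-y=g\}$. Its fixed points are the pairs $(x,-x)$ with $x\in D$ and $2x=g$. Hence
$$\lambda\equiv\#\{x\in D:2x=g\}\pmod2\qquad\text{for all }g\ne0. \tag{6}$$

If $v$ is odd, each nonzero $x$ is the only solution of $2x=g$ for exactly one $g\ne0$. So (6) says that the indicator function of $D$ is constant on the nonzero elements. Then $k\in\{0,1,v-1,v\}$, which is excluded.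

If $v$ is even, $2x=1$ has no solution, so $\lambda$ is even. Let $x\notin\{0,v/2\}$. Then $g=2x\ne0$, and the solutions of $2y=g$ are $x$ and $x+v/2$. By (6), an even number of these two lies in $D$: $x\in D\iff x+v/2\in D$. Take $\chi(x)=e^{2\pi ix/v}$. Since $\chi(v/2)=-1$, such pairs contribute $0$ to $\chi(D)$. What remains is the contribution of $0$ and $v/2$, so $\chi(D)\in\{0,1,-1\}$. This contradicts $|\chi(D)|^2=n\ge2$. $\square$

## A subgroup of units that is a difference set

When $D$ is a free orbit we must show that $v$ is prime. Divisibility in (1) does not do this. For $v=15$ and $H=\mathbb Z_{15}^*$, $k=8$, equation (1) holds with $\lambda=4$; yet the difference $1$ occurs only from $(2,1),(8,7),(14,13)$, so $H$ is not a difference set. The proof counts, in addition, the differences that lie in subgroups.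

**Proposition 3.** If a subgroup $H\le\mathbb Z_v^*$ is a $(v,k,\lambda)$-difference set with $2\le k\le v-2$, then $v$ is prime.

**Step 1: $v$ is squarefree.** Suppose $p^2\mid v$, put $w=v/p$ and $c=|\{h\in H:h\equiv1\bmod w\}|$. Count the ordered pairs of distinct elements of $H$ that are congruent modulo $w$. Their differences are the $p-1$ nonzero multiples of $w$, each occurring $\lambda$ times. On the other hand, $h'\equiv h\pmod w$ means $h'h^{-1}\equiv1\pmod w$, so each $h$ has $c-1$ partners. Hence $\lambda(p-1)=k(c-1)$. As $p\mid w$, the numbers $v$ and $w$ have the same prime divisors, so all $p$ residues $\equiv1\pmod w$ are units; they form a subgroup of order $p$. Its intersection with $H$ has order $c\in\{1,p\}$. So $\lambda=0$ or $\lambda=k$, both impossible.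

**Step 2: $v$ is not divisible by two primes.** Suppose $p\ne q$ are primes dividing $v$. First we push the problem down to $\mathbb Z_{pq}$. Let $\bar H$ be the image of $H$ in $\mathbb Z_{pq}^*$, $\bar k=|\bar H|$, and $s$ the order of the kernel of $H\to\bar H$. Let $0\ne z\in\mathbb Z_{pq}$. There are $v/(pq)$ elements of $\mathbb Z_v$ above $z$, all nonzero, so $\lambda v/(pq)$ pairs $(h_1,h_2)\in H^2$ satisfy $h_1-h_2\equiv z\pmod{pq}$. This number is also $s^2$ times the number of representations of $z$ as a difference from $\bar H$. So each $z\ne0$ has exactly $\Lambda=\lambda v/(pqs^2)>0$ such representations, and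
$$\Lambda(pq-1)=\bar k(\bar k-1). \tag{7}$$

Next we count inside the two subgroups. Let $\alpha=|\{h\in\bar H:h\equiv1\bmod p\}|$ and $\beta=|\{h\in\bar H:h\equiv1\bmod q\}|$. These are orders of subgroups of $\bar H$ that embed in $\mathbb Z_q^*$ and $\mathbb Z_p^*$ respectively, so $\alpha\mid q-1$, $\beta\mid p-1$, and $\alpha,\beta\mid\bar k$. Pairs of distinct elements of $\bar H$ congruent modulo $p$ have as differences the $q-1$ nonzero multiples of $p$; similarly for $q$. As in Step 1,
$$\Lambda(q-1)=\bar k(\alpha-1),\qquad\Lambda(p-1)=\bar k(\beta-1). \tag{8}$$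
The left sides are positive, so $\alpha,\beta\ge2$.

Finally we compare. Multiply $pq-1=(p-1)(q-1)+(p-1)+(q-1)$ by $\Lambda/\bar k$ and use (7) and (8). The product $\Lambda(p-1)(q-1)/\bar k$ can be written in two ways, so
$$\bar k=(\beta-1)(q-1)+\alpha+\beta-1=(\alpha-1)(p-1)+\alpha+\beta-1.$$
Reduce the first expression modulo $\alpha$. Since $\alpha$ divides $\bar k$ and $q-1$, we get $\alpha\mid\beta-1$, and since $\beta\geq2$, $\beta>\alpha$. Reduce the second modulo $\beta$: $\beta\mid\alpha-1$, so $\alpha>\beta$. This is a contradiction.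

So $v$ is squarefree with only one prime divisor, that is, prime. $\square$

For $v=15$, $H=\mathbb Z_{15}^*$, $p=3$, $q=5$ we have $\alpha=4$, $\beta=2$, $\bar k=8$, $\Lambda=4$: (7) holds, but the first equation of (8) would read $16=24$.

## Case I: some point of $D$ has trivial stabilizer

We begin the proof of the theorem. Let $\mu=|M|\ge k$. By Lemma 1 we translate so that
$$tD=D\quad\text{for all }t\in M.$$
Then $D$ is a union of $M$-orbits. For $d\in D$ let $M_d=\{t\in M:td=d\}$.

Suppose $M_d=1$ for some $d\in D$. Then $|Md|=\mu\ge k=|D|$ and $Md\subseteq D$. So $\mu=k$ and $D=Md$. All elements of $D$ lie in the subgroup generated by $\gcd(d,v)$; as $D$ lies in no proper subgroup, $\gcd(d,v)=1$. So $d$ is a unit, and $d^{-1}D=M$ is a difference set that is a subgroup of $\mathbb Z_v^*$. By Proposition 3, $v=p$ is prime, and $D=dM$. As $\mathbb Z_p^*$ is cyclic, its subgroup $M$ of order $k$ is the group of $e$-th powers with $e=(p-1)/k$.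

It remains to see that $k$ is odd. We have $p\ge k+2>2$. If $k$ were even, $M$ would contain the unique element $-1$ of order $2$ in $\mathbb Z_p^*$, so $-D=D$, against Lemma 2. So (A) holds.

## Case II: every point of $D$ lies in a fixed subgroup

From here until (B) is reached, assume $M_d\ne1$ for all $d\in D$. This is where the naive argument stops: orbits have size at most $\mu/2$, and $D$ may be a union of several. That is what happens for $D=\{3,6,12\}\cup\{7,14\}$ in $\mathbb Z_{21}$, with $M=\{1,2,4,8,11,16\}$: the elements $3,6,12$ have stabilizer $\{1,8\}$, and $7,14$ have stabilizer $\{1,4,16\}$. Orbit sizes alone give no contradiction.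

A point with a nontrivial stabilizer lies in a proper subgroup. For $1\ne t\in M$ put
$$F_t=\{x\in\mathbb Z_v:tx=x\},\qquad|F_t|=\gcd(t-1,v)<v.$$
Every $d\in D$ lies in some $F_t$, hence in a member of $\{F_t:1\ne t\in M\}$ that is maximal under inclusion. (The family is not empty, as $\mu\ge k\ge2$.) The idea is to study one maximal member $F$ and to compare two facts. The group fixing $F$ pointwise produces many differences of $D$ in a small subgroup, so $|F|$ cannot be large. And by Lemma 2, for some $F$, $M$ acts on $F$ as a *proper* subgroup of $\mathbb Z_{|F|}^*$, so $|F|$ cannot be small.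

Let $F$ be maximal, $f=|F|$, $u=v/f\ge2$, and
$$K=\{t\in M:t\text{ fixes }F\text{ pointwise}\}=\{t\in M:t\equiv1\bmod f\},\qquad\kappa=|K|\ge2.$$
The two descriptions agree because $F=u\mathbb Z_v$ and $(t-1)u\equiv0\pmod v$ means $f\mid t-1$. If $1\ne t\in K$, then $F_t\supseteq F$, so $F_t=F$ by maximality. So $K$ acts *semiregularly* on $\mathbb Z_v\setminus F$: no $t\ne1$ in $K$ fixes a point outside $F$. The image $\bar M$ of $M$ in $\mathbb Z_f^*$ has kernel $K$, hence order $\mu/\kappa$.

In the example, $F_8=3\mathbb Z_{21}$ has order $7$, $F_4=F_{16}=7\mathbb Z_{21}$ has order $3$, and $F_2=F_{11}=\{0\}$. The maximal ones are $3\mathbb Z_{21}$, with $K=\{1,8\}$, and $7\mathbb Z_{21}$, with $K=\{1,4,16\}$.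

## An upper bound for a maximal fixed subgroup

**Lemma 4.** For every maximal $F$,
$$(\kappa-1)f\le k+\sqrt n. \tag{9}$$

In $\mathbb Z_{21}$, where $k+\sqrt n=7$, this reads $1\cdot7\le7$ and $2\cdot3\le7$. So (9) can be an equality.

The proof counts the differences $tx-x$ with $t\in K$, $x\in D\setminus F$. This is useless if almost all of $D$ lies in $F$, so we first bound $|D\cap F|$.

**Step 1: $D$ is not concentrated in $F$.** Let $b=b_1=|D\cap F|$, and let $b_2,\dots,b_u$ be the numbers of elements of $D$ in the other cosets of $F$. Then $\sum b_i=k$. The number of ordered pairs from $D$ in a common coset is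
$$\sum b_i^2=k+\lambda(f-1)=n+\lambda f.$$
Using (1) and $fu=v$,
$$\sum_{i=1}^u\Big(b_i-\frac ku\Big)^2=n+\lambda f-\frac{k^2}u=n+\frac{\lambda v-k^2}u=n\Big(1-\frac1u\Big).$$
Put $x=b-k/u$. The other $u-1$ deviations sum to $-x$, so by Cauchy–Schwarz their squares sum to at least $x^2/(u-1)$, and the left side is at least $x^2\frac u{u-1}$. Hence $x\le\sqrt n\,\frac{u-1}u$, that is $b\le\frac ku+\sqrt n\,\frac{u-1}u$, so
$$k-b\ge(k-\sqrt n)\,\frac{u-1}u. \tag{10}$$

**Step 2: count differences in the subgroup of order $u$.** For $x\in D\setminus F$ and $1\ne t\in K$, both $tx$ and $x$ lie in $D$, and $tx\ne x$. The ordered pairs $(tx,x)$ are distinct: $(tx,x)=(t'x',x')$ gives $x=x'$ and $tx=t'x$, so $t^{-1}t'\in K$ fixes $x\notin F$, and $t=t'$. Their differences $(t-1)x$ lie in $f\mathbb Z_v$, which has order $u$, because $f\mid t-1$. This subgroup has $u-1$ nonzero elements, each a difference $\lambda$ times. So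
$$(\kappa-1)(k-b)\le\lambda(u-1).$$

**Step 3: combine.** Insert (10) and divide by $u-1>0$: $(\kappa-1)(k-\sqrt n)\le\lambda u$. Multiply by $f$ and use (1):
$$(\kappa-1)f(k-\sqrt n)\le\lambda v=k^2-n=(k-\sqrt n)(k+\sqrt n).$$
Since $k>\sqrt n$, (9) follows. $\square$

## A lower bound, and the collision $f=\mu+1$

**Step 1: find a maximal $F$ on which $M$ does not act as all units.** Suppose $\bar M=\mathbb Z_f^*$ for every maximal $F$. Let $d\in D$ and $a\in\mathbb Z_v^*$. Then $d$ lies in some maximal $F$, and there is $t\in M$ with $t\equiv a\pmod f$. The order of $d$ divides $f$, so $ad=td\in D$. So $aD=D$ for all $a\in\mathbb Z_v^*$; in particular $-D=D$, against Lemma 2.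

Fix from now on a maximal $F$ with $j=[\mathbb Z_f^*:\bar M]\ge2$. Then
$$\varphi(f)=\frac{j\mu}\kappa\ge\frac{2k}\kappa. \tag{11}$$
Also $\varphi(f)\ge j\ge2$, so $f\ge3$ and $f\ge\varphi(f)+1$.

**Step 2: show $\kappa=2$.** By (9) and (11), $(\kappa-1)\big(\frac{2k}\kappa+1\big)\le k+\sqrt n$, that is
$$k\Big(1-\frac2\kappa\Big)+\kappa-1\le\sqrt n.$$
If $\kappa\ge3$, the left side is at least $\frac k3+2\ge2\sqrt{2k/3}>\sqrt k>\sqrt n$, by the inequality of arithmetic and geometric means. This is a contradiction. So $\kappa=2$, and (9) and (11) become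
$$f\le k+\sqrt n,\qquad\varphi(f)=\frac{j\mu}2\ge\mu\ge k. \tag{12}$$

**Step 3: show that $f$ is an odd prime, $j=2$ and $f=\mu+1$.** By (12), $f-\varphi(f)\le\sqrt n$. If $f$ is composite, it has a prime divisor $p\le\sqrt f$, and the $f/p\ge\sqrt f$ multiples of $p$ in $\{1,\dots,f\}$ are not prime to $f$. So $f-\varphi(f)\ge\sqrt f$, hence $f\le n<k\le\varphi(f)<f$, a contradiction. So $f$ is prime, and odd since $f\ge3$. If $j\ge3$, then $f-1=\varphi(f)\ge\frac32k$, so $\frac32k+1\le f\le k+\sqrt n$ and $\frac k2+1\le\sqrt n<\sqrt k$. But $\frac k2+1\ge\sqrt{2k}$. So $j=2$ and $f-1=\mu$.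

**Step 4: show $\mu\ne k$.** If $\mu=k$, then $k+1=f$ divides $v$. Read (1) modulo $k+1$: $\lambda(v-1)\equiv-\lambda$ and $k(k-1)\equiv(-1)(-2)=2$. So $k+1\mid\lambda+2$. But $0<\lambda+2=k-n+2\le k$, as $n\ge2$. This is a contradiction.

So Case II cannot occur when $|M|=k$. With Case I, this proves the conjecture.

## More multipliers than elements forces $\mathbb Z_{21}$

We remain in Case II, with $\mu>k$, $\kappa=2$, $j=2$ and $f=\mu+1$ an odd prime.

**Step 1: split off the prime $f$.** Let $K=\langle t\rangle$, $t^2=1$. Suppose $f\mid u$. Then $f^a\|v$ with $a\ge2$. Since $t\equiv1\pmod f$, $t$ lies modulo $f^a$ in the group of residues $\equiv1\pmod f$, of odd order $f^{a-1}$. With $t^2=1$ this gives $t\equiv1\pmod{f^a}$. Then $f^a$ divides $\gcd(t-1,v)=|F_t|=|F|=f$, a contradiction. So $\gcd(u,f)=1$, and we write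
$$\mathbb Z_v=\mathbb Z_u\times\mathbb Z_f,\qquad F=\{0\}\times\mathbb Z_f,\qquad t=(\tau,1).$$
Since $F_t=F$, $\tau x=x$ in $\mathbb Z_u$ only for $x=0$. Also $\bar M$ has index $2$ in the cyclic group $\mathbb Z_f^*$, so it is the group $Q$ of nonzero squares modulo $f$. Let $N=\mathbb Z_f^*\setminus Q$.

**Step 2: find the shape of $D$.** For $y\in\mathbb Z_f$ let $c(y)=\#\{x:(x,y)\in D\}$. Each element of $M$ acts on the two coordinates by multiplication with units and preserves $D$, so $c$ is constant on the $\bar M$-orbits $\{0\},Q,N$. Let $c_0,c_1,c_2$ be its values. As $|Q|=|N|=\mu/2$,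
$$k=c_0+(c_1+c_2)\frac\mu2.$$
Since $\mu>k$, $c_1+c_2\le1$. If $c_1=c_2=0$, then $D$ lies in the proper subgroup $\mathbb Z_u\times\{0\}$, which is impossible. So there is $C\in\{Q,N\}$ such that for each $y\in C$ exactly one element $(x_y,y)$ is in $D$, and all other elements of $D$ have second coordinate $0$. Apply $t$: $(\tau x_y,y)\in D$, so $\tau x_y=x_y$ and $x_y=0$. Hence
$$D=(\{0\}\times C)\cup(D_0\times\{0\}),\qquad D_0\subseteq\mathbb Z_u. \tag{13}$$

**Step 3: use the mixed differences.** Let $x\ne0$ and $y\ne0$. A difference equal to $(x,y)$ must use one element of each part of (13): either $(0,y)-(-x,0)$ or $(x,0)-(0,-y)$. Write $[\,\cdot\,]$ for $1$ if the statement holds and $0$ otherwise. Then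
$$[-x\in D_0][y\in C]+[x\in D_0][-y\in C]=\lambda\ge1. \tag{14}$$
If $f\equiv1\pmod4$, then $-1\in Q$ and $-C=C$, so the left side is $0$ for nonzero $y\notin C$ (and an $x\ne0$ exists, as $u\ge2$). This is impossible. So $f\equiv3\pmod4$, $-1\in N$, and $-C=\mathbb Z_f^*\setminus C$. For $y\in C$, (14) reads $\lambda=[-x\in D_0]$ for all $x\ne0$. So $\lambda=1$ and $D_0\supseteq\mathbb Z_u\setminus\{0\}$.

**Step 4: use the differences $(x,0)$ to find $u$.** Let $x\ne0$. Since $0\notin C$, mixed differences have nonzero second coordinate, and differences within $\{0\}\times C$ have first coordinate $0$. So $(x,0)$ comes only from $D_0$. If $D_0=\mathbb Z_u$, it occurs $u\ge2>\lambda$ times, impossible. So $D_0=\mathbb Z_u\setminus\{0\}$. Then $(x,0)$ occurs once for each $a$ with $a\ne0$ and $a-x\ne0$, that is $u-2$ times. So $u-2=\lambda=1$ and $u=3$.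

**Step 5: use the differences $(0,y)$ to find $f$.** Let $y\ne0$. Since $0\notin D_0$, mixed differences have nonzero first coordinate, so $(0,y)$ comes only from $C$. Counting all of these,
$$\frac{f-1}2\cdot\frac{f-3}2=\lambda(f-1)=f-1,$$
so $f-3=4$ and $f=7$.

**Step 6: read off $D$.** So $v=21$. The part $D_0\times\{0\}$ consists of the nonzero multiples of $7$, namely $7,14$. The part $\{0\}\times C$ consists of the multiples of $3$ whose residues modulo $7$ are the squares $1,2,4$, namely $15,9,18$, or the nonsquares $3,5,6$, namely $3,12,6$. So $D=\{3,6,7,12,14\}$, or $D=\{7,9,14,15,18\}=-\{3,6,7,12,14\}$. Here $k=5$ and $\mu=f-1=6$. This is (B), up to the translation made before Case I. $\square$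

## The converse

Let $p$ be prime, $H\le\mathbb Z_p^*$, and let $D=aH+h$ be a nontrivial difference set in $\mathbb Z_p$. Each $s\in H$ satisfies $s(D-h)=saH=aH=D-h$, so $s$ is a multiplier of the translate $D-h$, hence of $D$. So $H\le M$ and $|M|\ge|H|=k$. The part of the theorem already proved applies, and since $p\ne21$, we are in case (A). Thus $|M|=k=|H|$, and $M=H$. $\blacksquare$
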